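# A compact Markov chain that always jumps far and forgets its start in two steps

## Finite spaces, one step, reversible chains: the guess "no"

Take a Markov chain on a compact metric space $(\Omega,d)$. Suppose that it always jumps by more than a fixed distance $\epsilon$. Can it also forget its starting point completely after finitely many steps? The question comes from the "Simons Workshop on Approximate Counting, Markov Chains and Phase Transitions: Open Problem Session". Compactness behaves like finiteness at scale $\epsilon$, and on a finite space the two demands contradict each other, so the first guess is **no**. Let us fix the words and test this guess.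

**Definition (chain).** A Markov chain on $\Omega$ is a Borel probability kernel $P(x,dy)$; no continuity is assumed. It acts on bounded Borel functions by $Pu(x)=\int u\,dP(x,\cdot)$ and on measures by $\nu P=\int\nu(dx)P(x,\cdot)$.

**Definition (perfect mixing in $k$ steps).** Condition 1: there is a probability $\pi$ with $P^k(x,\cdot)=\pi$ for every $x$. Then $\pi P=P^{k+1}(x,\cdot)=\int P(x,dy)P^k(y,\cdot)=\pi$, so $\pi$ is automatically stationary.

*Example.* On pairs of bits let $(b_0,b_1)$ move to $(b_1,b)$ with $b$ a fresh fair bit. After two steps both bits are fresh, so $k=2$ works with $\pi$ uniform. But $(0,0)$ stays put with probability $\frac12$.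

**Definition ($\epsilon$-restless).** Condition 2: $P_x(d(x,X_1)>\epsilon)=1$ for every $x$; in other words, $P(x,\bar B(x,\epsilon))=0$, where $\bar B$ is the closed ball.

*Example.* The walk on a triangle with unit sides that moves to one of the other two vertices with probability $\frac12$ each is $\frac12$-restless. Its eigenvalues are $1,-\frac12,-\frac12$, so no power of it is $\pi$.

**Finite $\Omega$: impossible.** Here $P$ is a matrix with $P1=1$, and $P^ku=\pi(u)1$. So $P$ is nilpotent on the quotient by the constants, hence $\operatorname{tr}P=1$. Restlessness forces $P(x,x)=0$, so $\operatorname{tr}P=0$. This is a contradiction. In the two examples the traces are $\frac12+\frac12=1$ and $0$.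

**$k=1$: impossible on any compact space.** If $P(x,\cdot)=\pi$ for all $x$, restlessness gives $\pi(\bar B(x,\epsilon))=0$ for all $x$. Finitely many such balls cover $\Omega$, so $\pi(\Omega)=0$, a contradiction.

**Reversible chains: impossible.** Then $P$ is self-adjoint on $L^2(\pi)$. Let $\Pi u=\pi(u)1$. Since $P\Pi=\Pi P=\Pi$, we get $(P-\Pi)^k=P^k-\Pi=0$. A self-adjoint nilpotent operator is $0$, so $Pu=\pi(u)$ $\pi$-almost everywhere, for each $u$. Apply this to a countable dense set of continuous functions: $P(x,\cdot)=\pi$ for $\pi$-almost every $x$. Cover $\Omega$ by finitely many balls of radius $\epsilon/2$. One of them has positive mass, so it contains an $x$ with $P(x,\cdot)=\pi$. It lies in $\bar B(x,\epsilon)$, which has $\pi$-mass $0$, a contradiction.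

Without compactness the guess is false. The problem recalls that chains with both properties exist on non-compact spaces, for instance on an uncountable set with the discrete metric. (On $[0,1]$ with that metric, but with the usual Borel sets as events, draw each new point from Lebesgue measure.) It also mentions an example on a non-compact countable space.

## Statements: two steps suffice, and three accumulation points decide

The guess is wrong: **the answer is yes**, already with $k=2$, the smallest value not excluded above.

An *accumulation point* of $\Omega$ is a non-isolated point; $\{0\}\cup\{1/n:n\ge1\}$ has exactly one. For measures, $\|\nu-\nu'\|$ denotes the total mass of $|\nu-\nu'|$; on a countable set it is the $\ell^1$ norm. A kernel is *continuous in total variation* if $x\mapsto P(x,\cdot)$ is continuous for this norm. Since $|Pu(x)-Pu(y)|\le\sup|u|\,\|P(x,\cdot)-P(y,\cdot)\|$, such a kernel maps all bounded Borel functions to continuous ones, so it is Feller and strong Feller. By contrast, $x\mapsto\delta_x$ on $[0,1]$ is weakly continuous, but $\|\delta_x-\delta_y\|=2$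 for $x\ne y$.

**Theorem 1.** There are a compact countable metric space $(\Omega_0,\mathsf d)$, a Markov kernel $P$ on $\Omega_0$ with $x\mapsto P(x,\cdot)$ continuous in total variation, and a probability $\pi$, such that $P^2(x,\cdot)=\pi$ and $P_x(\mathsf d(x,X_1)=1)=1$ for all $x$. So conditions 1 and 2 hold with $k=2$ and any $\epsilon<1$.

**Theorem 2.** Let $(\Omega,\mathsf d)$ be a nonempty compact metric space and $N=2^{19}$.

* (a) $k=1$ is never possible.
* (b) $\Omega$ carries a chain satisfying 1 and 2 for some $k\ge1$, $\epsilon>0$ if and only if $\Omega$ has at least three accumulation points.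
* (c) If $\Omega$ has at most three accumulation points, $k=2$ is impossible.
* (d) If $\Omega$ has at least $N$ accumulation points (for example if $\Omega$ is uncountable, such as $[0,1]$), then $k=2$ is possible, with a kernel continuous in total variation.

Whether $k=2$ is possible for between $4$ and $N-1$ accumulation points is not determined here. Part (a) was proved above.

## The trace argument with at most three accumulation points

To contradict the existence of a chain we would like to repeat "trace $1$ against trace $0$". On an infinite $\Omega$ this needs a *finite-dimensional* space of functions that contains $1$, is invariant under $P$, and splits along pieces of $\Omega$ of diameter at most $\epsilon$. With few accumulation points such a space exists. This proves the "only if" half of (b), and (c).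

Let $\Omega$ have exactly $\ell$ accumulation points $p_1,\dots,p_\ell$. Suppose that a chain satisfies 1 and 2 with some $k,\epsilon$, where **either $\ell\le2$, or $\ell=3$ and $k=2$**.

**Step 1: cut $\Omega$ into small pieces and a finite rest.** Choose $\rho\le\epsilon/2$ so small that the sets $A_j=\bar B(p_j,\rho)$ are disjoint; they have diameter at most $\epsilon$. The set $F=\Omega\setminus\bigcup_jA_j$ is finite: otherwise it would have an accumulation point, at distance at least $\rho$ from every $p_j$. The same holds for all smaller $\rho$; letting $\rho\to0$ along a sequence shows that $\Omega$ is countable, so all functions are Borel.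

Let $V$ be the space of bounded functions on $\Omega$. Let $e_j,e_F$ be multiplication by $1_{A_j},1_F$, so $I=\sum_je_j+e_F$, and let $L(F)=e_FV$, which is finite-dimensional. For $x\in A_j$ we have $A_j\subset\bar B(x,\epsilon)$, so restlessness gives
$$e_jPe_j=0,\qquad P(x,\{x\})=0\ \text{ for } x\in F .$$

**Step 2: turn mixing into relations between words.** For $a\ne b$ put $Z_{ab}=e_aPe_b$. A *word* of length $m\ge1$ is a product $Z_{a_0a_1}Z_{a_1a_2}\cdots Z_{a_{m-1}a_m}$, with consecutive indices distinct. For instance, when $\ell=2$ the only word of length $3$ with $a_0=1$ is $Z_{12}Z_{21}Z_{12}$. Write $\equiv$ for equality modulo finite-rank operators, which form a two-sided ideal. Insert $I=\sum_je_j+e_F$ between the factors of $e_aPP\cdots Pe_b$. Terms containing $e_F$ have finite rank, and terms with two equal consecutive indices vanish. Hence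
$$e_aP^ke_b\ \equiv\ \text{sum of all words of length }k\text{ with }a_0=a,\ a_k=b. \tag{1}$$
The left side has rank at most $1$, because $P^ku=\pi(u)1$. So the sum on the right is $\equiv0$.

**Step 3: show that for some $L\ge1$ all words of length $L$ have finite rank.**

* If $\ell\le1$ there are no words; take $L=1$.
* If $\ell=2$, the indices alternate, so for given $a_0$ there is only one word of length $k$, and (1) says that it is $\equiv0$. Take $L=k$.
* If $\ell=3$ and $k=2$, let $a,b,c$ be distinct. Relation (1) with endpoints $a,c$ has the single word $Z_{ab}Z_{bc}$, so $Z_{ab}Z_{bc}\equiv0$. With both endpoints equal to $a$ it gives $Z_{ab}Z_{ba}+Z_{ac}Z_{ca}\equiv0$. A word of length $3$ either contains some $Z_{ab}Z_{bc}$ with $a,b,c$ distinct, and is $\equiv0$, or it is $Z_{ab}Z_{ba}Z_{ab}\equiv-Z_{ac}(Z_{ca}Z_{ab})\equiv0$, with $c$ the third index. Take $L=3$.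

**Step 4: build the finite-dimensional invariant space.** Start from the indicators and from what $L(F)$ sends into the pieces, and close up under words. Put
$$V_1=\operatorname{span}\{1_{A_j}\}+\sum_je_jPL(F),\qquad M=L(F)+\sum_wwV_1,$$
the last sum being over all words $w$, including the empty one.

*$M$ is finite-dimensional.* $V_1$ is finite-dimensional, and there are finitely many words of length less than $L$. For longer $w$, $wV_1$ lies in the range of the word formed by the leftmost $L$ letters $Z$ of $w$, which is one of finitely many operators, each of finite rank.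

*$M$ is invariant under each $e_j$ and $e_F$, and $1\in M$.* $V_1$ is spanned by functions each supported on one $A_j$. For a nonempty word with $a_0=a$, functions in $wV_1$ are supported on $A_a$. Functions in $L(F)$ are supported on $F$. Finally $1=1_F+\sum_j1_{A_j}$.

*$PM\subset M$.* Let $u\in M$ and split $Pu=e_FPu+\sum_be_bP\big(e_Fu+\sum_ae_au\big)$. Here $e_FPu\in L(F)$; $e_bPe_Fu\in e_bPL(F)\subset V_1$; and $e_bPe_bu=0$. For $a\ne b$, $e_bPe_au=Z_{ba}e_au$. The space $e_aM$ is spanned by $e_aV_1$ and the spaces $wV_1$ with $w$ nonempty and $a_0=a$; $Z_{ba}$ maps these into $Z_{ba}V_1$ and $(Z_{ba}w)V_1$, both contained in $M$.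

**Step 5: compute the trace of $P|_M$ in two ways.** First, $P1=1$ and $P^kM\subset\mathbb R1$, so $P$ is nilpotent on $M/\mathbb R1$ and $\operatorname{tr}(P|_M)=1$. Second, $M=\bigoplus_je_jM\oplus L(F)$, so
$$\operatorname{tr}(P|_M)=\sum_j\operatorname{tr}\big(e_jPe_j|_{e_jM}\big)+\sum_{x\in F}P(x,\{x\})=0 .$$
This is a contradiction. For $\ell\le2$ every $k$ is excluded, which is the "only if" part of (b). For $\ell=3$, $k=2$ is excluded. Together these give (c). $\blacksquare$

**Where this argument stops.** Step 3 is the bottleneck. With four accumulation points and $k=2$, relation (1) with endpoints $a\neq b$ has two words, and they may cancel. The relations then no longer force the words to have finite rank. Indeed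
$$Z=\begin{pmatrix}0&2&-1&1\\-2&0&1&1\\-2&2&0&2\\2&2&-2&0\end{pmatrix}$$
satisfies $Z^2=0$. For instance, the first row of $Z^2$ is $2\,(\text{row }2)-(\text{row }3)+(\text{row }4)=0$; the others are $-2\,(\text{row }1)+(\text{row }3)+(\text{row }4)$, $-2\,(\text{row }1)+2\,(\text{row }2)+2\,(\text{row }4)$ and $2\,(\text{row }1)+2\,(\text{row }2)-2\,(\text{row }3)$, all $0$. Let $Z_{ab}$ be the entry $z_{ab}$ times the identity of an infinite-dimensional space. Every relation (1) for $k=2$ holds, and every word is a nonzero multiple of the identity. Similarly,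
$$\begin{pmatrix}0&1&1\\1&0&\sqrt2\\1&-\sqrt2&0\end{pmatrix}$$
has square with rows $(2,-\sqrt2,\sqrt2)$, $(\sqrt2,-1,1)$, $(-\sqrt2,1,-1)$, and cube $0$; so Step 3 also stops at $\ell=3$, $k=3$. These matrices have negative entries and are not chains. They show only that the contradiction no longer follows, and they suggest building chains out of cancellation on infinite-dimensional spaces.

## Removing a negative eigenvalue by passing it to a smaller set

Here is the idea of the construction, as a sketch. Let $S$ carry a probability $\pi$ and a colouring $f:S\to C$ with finitely many colours. We want $P(x,y)=p(x,y)\pi(y)$ with $p=0$ on equal colours, $p\ge0$ otherwise, and $P^2=\pi$. If the colour classes are later placed far apart, such a chain is restless.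

*Zero on equal colours.* Give each colour a unit vector $z_c\in\mathbb R^K$ so that, under $\pi$, $z_f$ has mean $0$ and second moment matrix $\frac1KI$. Then
$$1-z_{f(x)}\cdot z_{f(y)}$$
is nonnegative, has row sums $1$, and vanishes on equal colours. For the vertices of an equilateral triangle ($K=2$) it is the walk on the triangle. Write $w_0=\sqrt K\,z_f$; its coordinates are orthonormal in $L^2(\pi)$, and the kernel is $1-\frac1Kw_0(x)\cdot w_0(y)$. It has eigenvalue $-\frac1K$ with multiplicity $K$. This is a trace of $-1$, and it is exactly what spoils mixing.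

*Killing the eigenvalue.* Take new functions $v_1$ (again $K$ coordinates, orthonormal, orthogonal to $1$ and $w_0$) and replace $w_0(x)\cdot w_0(y)$ by $(w_0+v_1)(x)\cdot(w_0-v_1)(y)$. On each pair of coordinates $(w,v)$ the operator is now a multiple of
$$\begin{pmatrix}-1&1\\-1&1\end{pmatrix},\qquad\begin{pmatrix}-1&1\\-1&1\end{pmatrix}^2=0,$$
so mixing in two steps holds. But there is a new term $+\frac1Kv_1(x)\cdot v_1(y)$, which is positive at $x=y$.

*Passing the debt on.* Let $v_1$ live on a part $S_1\subset S$ of mass $\mu_1=\frac12$. Cancel the new term on equal colours by subtracting $\frac1{D_1}w_1(x)\cdot w_1(y)$, where $w_1$ comes from an orthogonal complement on $S_1$. This is again a negative eigenvalue of total trace $-1$, namely $-\frac1{D_1}$ with multiplicity $D_1$, now living on $S_1$. Kill it with $v_2$ on a set $S_2$ of mass $\frac14$, correct with $w_2$, and so on. On a finite space the debt would have to be paid at some point; on an infinite space it moves to ever smaller sets.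

*What must be arranged.* On equal colours everything must cancel exactly. On different colours all extra terms must stay below about $\frac14$, although functions on a set of mass $\mu_n$ carry a factor $1/\mu_n$. So vectors of different colours must be nearly orthogonal, with angle defect $t_n\approx\mu_n$. Random vectors in very high dimension do this.

## Two colour families and the vectors $u_n$, $\omega_n$

**Proposition A.** There are a countable set $S$, a probability $\pi$ on $S$, a map $f:S\to C$ with $|C|=N=2^{19}$, and a stochastic matrix $P$ on $S$ with $P^2(x,y)=\pi(y)$ for all $x,y$, and $P(x,y)=0\iff f(x)=f(y)$.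

The proof takes this section and the next two.

**Step 1: colours and sizes.** Let $K=2^{17}$ and $g=2K$. Let $e_1,\dots,e_K$ be the standard basis of $\mathbb R^K$. The Sylvester–Hadamard matrices are $H_1=(1)$ and $H_{2m}=\begin{pmatrix}H_m&H_m\\H_m&-H_m\end{pmatrix}$; they have entries $\pm1$ and $H_mH_m^T=mI$. Let $b_1,\dots,b_K$ be the rows of $H_K$ divided by $\sqrt K$: an orthonormal basis with $|e_i\cdot b_j|=K^{-1/2}$.

Let $C=A\sqcup B$, where $A$ labels the $g$ vectors $\pm e_i$ and $B$ the $g$ vectors $\pm b_i$; so $|C|=4K=2^{19}$. Write $z_c$ for the vector labelled by $c$. Then $|z_c|=1$. For $c\ne c'$ the product $z_c\cdot z_{c'}$ is $0$ or $-1$ within a family and $\pm K^{-1/2}$ across families, so $z_c\cdot z_{c'}\le K^{-1/2}\le\frac12$. Also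
$$\sum_{c\in A}z_c=\sum_{c\in B}z_c=0,\qquad\sum_{c\in A}z_cz_c^T=\sum_{c\in B}z_cz_c^T=2I. \tag{2}$$
Two families are used so that consecutive levels have disjoint colour sets. For $n\ge1$ let $C_n=A$ ($n$ odd), $C_n=B$ ($n$ even), $\mu_n=2^{-n}$, and $t_n=2^{-n}/16$. Put $D_0=K$, $m_1=K-1$, $m_n=D_{n-1}$ for $n\ge2$, and
$$D_n=gm_n-D_{n-1}\qquad(n\ge1).$$
Thus $D_1=2K(K-1)-K=2K^2-3K\ge K^2$, and $D_n=(g-1)D_{n-1}$ for $n\ge2$. Since $g-1\ge K$, we have $D_n\ge D_{n-1}$ and $D_{n-1}\ge K^n$ for all $n\ge1$. Let $I_n=C_n\times\{1,\dots,m_n\}$, so $|I_n|=gm_n=D_{n-1}+D_n$.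

**Step 2: the vectors $u_n$ and their complements $\omega_n$.** We want a family that becomes an orthonormal basis once completed, and is exactly orthogonal within each colour. Inductively in $n$, choose unit vectors $u_n(a,i)\in\mathbb R^{D_{n-1}}$, $(a,i)\in I_n$, such that for each $a\in C_n$ the family $(u_n(a,i))_i$ is an orthonormal basis of $z_a^\perp\subset\mathbb R^K$ if $n=1$, and of $\mathbb R^{D_{n-1}}$ if $n\ge2$. (The dimensions $K-1$ and $D_{n-1}$ equal $m_n$.) Then
$$\sum_{\iota\in I_n}u_n(\iota)u_n(\iota)^T=\kappa_nI,\qquad\kappa_n=\frac{|I_n|}{D_{n-1}}. \tag{3}$$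
For $n\ge2$ the sum is $gI$, and $|I_n|/D_{n-1}=g$. For $n=1$ it is $\sum_{a\in A}(I-z_az_a^T)=(2K-2)I$ by (2), and $|I_1|/D_0=2K-2$.

Let $V_n$ be the $|I_n|\times D_{n-1}$ matrix with rows $\kappa_n^{-1/2}u_n(\iota)$. By (3), $V_n^TV_n=I$: its columns are orthonormal. Complete them to an orthonormal basis, giving an orthogonal matrix $[V_n\ W_n]$ of size $|I_n|$. Here $W_n$ has $|I_n|-D_{n-1}=D_n$ columns; let $\omega_n(\iota)\in\mathbb R^{D_n}$ be its rows. Rows of an orthogonal matrix are orthonormal too, so
$$\kappa_n^{-1}u_n(\iota)\cdot u_n(\iota')+\omega_n(\iota)\cdot\omega_n(\iota')=\delta_{\iota\iota'},\qquad|\omega_n(\iota)|^2=1-\kappa_n^{-1}=\frac{D_n}{|I_n|}>0. \tag{4}$$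
Write $\hat\omega_n=\omega_n/|\omega_n|$. Note that all $\omega_n(\iota)$ have the same length.

## Near-orthogonality from concentration on spheres

**Step 3: choose the bases so that different colours are nearly orthogonal.** We claim that the bases in Step 2 can be chosen so that for all $n$:

* (F1) $|u_n(a,i)\cdot u_n(b,j)|\le t_n$ whenever $a\ne b$;
* (F2) $|u_1(a,i)\cdot z_c|\le t_1$ for all $c\in C$; and for $n\ge2$, $|u_n(a,i)\cdot\hat\omega_{n-1}(\iota)|\le t_n$ for all $\iota\in I_{n-1}$.

*A tail bound.* If $u$ is uniform on the unit sphere of $\mathbb R^D$, $|y|\le1$ and $t>0$, then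
$$\Pr(|u\cdot y|\ge t)\le2e^{-Dt^2/2}. \tag{5}$$
First let $|y|=1$. Let $G=|G|u$ be a standard Gaussian vector in $\mathbb R^D$; $|G|$ and $u$ are independent. In polar coordinates, integration by parts gives $E|G|^{2j}=(D+2j-2)E|G|^{2j-2}$. Hence
$$E(u\cdot y)^{2j}=\frac{E(G\cdot y)^{2j}}{E|G|^{2j}}=\frac{(2j-1)!!}{D(D+2)\cdots(D+2j-2)}\le\frac{(2j)!}{2^jj!\,D^j}.$$
Odd moments vanish by symmetry. So $Ee^{\lambda u\cdot y}\le\sum_j\frac{\lambda^{2j}}{2^jj!D^j}=e^{\lambda^2/2D}$. Markov's inequality with $\lambda=Dt$, applied to $u\cdot y$ and $-u\cdot y$, gives (5). If $0<|y|<1$, then $|u\cdot y|\ge t$ implies $|u\cdot\frac{y}{|y|}|\ge t$; if $y=0$ there is nothing to show.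

*Random bases.* Suppose the choices at levels below $n$ are made; in particular $\omega_{n-1}$ is fixed if $n\ge2$. For the different $a\in C_n$ choose the bases independently, each by applying a Haar-random rotation of the relevant space to a fixed basis. Then each basis vector is uniform on its unit sphere, and vectors for different $a$ are independent. So (5) applies to each inequality in (F1), after conditioning on $u_n(b,j)$, and to each in (F2). For $n=1$ the sphere lies in the $(K-1)$-dimensional space $z_a^\perp$; project the other vector onto $z_a^\perp$, which makes it no longer and does not change the inner product. We sum the failure probabilities.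

*Level $1$.* We have $|I_1|=gm_1\le2K^2$, and up to sign there are $2K$ vectors $z_c$. The number of inequalities is at most
$$\tfrac12(gm_1)^2+gm_1\cdot2K\le2K^4+4K^3\le4K^4 .$$
With $t_1=\frac1{32}$ the failure probability is at most $8K^4e^{-(K-1)t_1^2/2}=8K^4e^{-(K-1)/2048}<1$, since $\ln(8K^4)=71\ln2<50<63<(K-1)/2048$.

*Level $n\ge2$.* Put $D=D_{n-1}\ge K^n\ge K^2$. Then $|I_n|=gD$ and $|I_{n-1}|=D_{n-2}+D_{n-1}\le2D$. The number of inequalities is at most
$$\tfrac12(gD)^2+gD\cdot2D=2K^2D^2+4KD^2\le4K^2D^2\le4D^3 .$$
Since $4^n\le K^{n/2}\le\sqrt D$, we have $Dt_n^2/2=D4^{-n}/512\ge\sqrt D/512$. With $y=\sqrt D\ge K=2^{17}$, the failure probability is at most $8y^6e^{-y/512}$. This function decreases for $y>6\cdot512=3072$, and at $y=2^{17}$ it is less than $1$ because $\ln(8\cdot2^{102})=105\ln2<73<256$.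

So suitable bases exist at every level, one level after another.

## The kernel $p$, its square, and its zeros

**Step 4: the state space and an orthonormal system.** Let $S_n=I_n\times\{\pm1\}$, $S=\bigsqcup_{n\ge1}S_n$, $f(a,i,s)=a$, and $\pi(x)=\mu_n/(2|I_n|)$ for $x\in S_n$. Then $\pi(S_n)=\mu_n$ and $\pi(S)=1$. The sign $s$ will make the new functions orthogonal to $1$ and $w_0$ for free. Define
$$w_0(x)=\sqrt K\,z_{f(x)}\in\mathbb R^{D_0},$$
and for $n\ge1$ and $x=(\iota,s)\in S_n$,
$$v_n(x)=s\sqrt{\frac{D_{n-1}}{\mu_n}}\,u_n(\iota)\in\mathbb R^{D_{n-1}},\qquad w_n(x)=s\sqrt{\frac{|I_n|}{\mu_n}}\,\omega_n(\iota)\in\mathbb R^{D_n},$$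
with $v_n=w_n=0$ off $S_n$. So $|w_0|=\sqrt{D_0}$ on $S$, and on $S_n$ we have $|v_n|=\sqrt{D_{n-1}/\mu_n}$ and, by (4), $|w_n|=\sqrt{D_n/\mu_n}$.

The coordinates of $1,w_0,v_1,w_1,v_2,w_2,\dots$ form an orthonormal system in $L^2(\pi)$:

* By (3), $\sum\pi v_nv_n^T=\frac{D_{n-1}}{|I_n|}\sum_\iota u_n(\iota)u_n(\iota)^T=I$. Next, $\sum\pi w_nw_n^T=\sum_\iota\omega_n(\iota)\omega_n(\iota)^T=W_n^TW_n=I$. And $\sum\pi v_nw_n^T$ is a multiple of $V_n^TW_n=0$.
* $v_n,w_n$ are odd in $s$, while $1$ and $w_0$ do not depend on $s$; so they are orthogonal. Functions of different levels $n\ge1$ have disjoint supports.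
* Each $a\in C_n$ has mass $\mu_n/g$ in $S_n$. By (2), $\sum\pi w_0=0$ and $\sum\pi w_0w_0^T=\sum_n\frac{\mu_n}g\cdot K\cdot2I=I$.

**Step 5: define $p$ and check $P^2=\pi$.** For $n\ge0$ put $\eta_n=w_n+v_{n+1}$ and $\zeta_n=w_n-v_{n+1}$, both $\mathbb R^{D_n}$-valued, and
$$p(x,y)=1-\sum_{n\ge0}\frac1{D_n}\,\eta_n(x)\cdot\zeta_n(y),\qquad P(x,y)=p(x,y)\pi(y). \tag{6}$$
If $x\in S_m$, only $\eta_0,\eta_{m-1},\eta_m$ can be nonzero at $x$, and likewise for $\zeta_n(y)$. Each $\eta_n$ and $\zeta_n$ is bounded. So for fixed $x$, $p(x,\cdot)$ is a finite combination of bounded functions, similarly for $p(\cdot,z)$, and all sums below converge absolutely.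

By orthogonality to $1$, $\sum_y\pi(y)\eta_n(y)=\sum_y\pi(y)\zeta_n(y)=0$. Also
$$\sum_y\pi(y)\zeta_m(y)\eta_n(y)^T=0\quad\text{for all }m,n .$$
For $m\ne n$ the functions involved are mutually orthogonal; for $m=n$ the sum is $\sum\pi(w_n-v_{n+1})(w_n+v_{n+1})^T=I-I=0$. Therefore $\sum_yp(x,y)\pi(y)=1$. In the product $p(x,y)p(y,z)$ all terms other than $1$ integrate to $0$, so $\sum_yp(x,y)\pi(y)p(y,z)=1$. Thus $P$ has row sums $1$ and $P^2(x,z)=\pi(z)$. It remains to find the sign of $p$.

**Step 6: expand $p$.** Multiply out (6) for $f(x)=a$, $f(y)=b$. The term $\frac1{D_0}w_0(x)\cdot w_0(y)$ is $z_a\cdot z_b$, so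
$$p(x,y)=1-z_a\cdot z_b+\theta_1(x,y)+\theta_2(x,y), \tag{7}$$
$$\theta_1=\tfrac1K\big[w_0(x)\cdot v_1(y)-v_1(x)\cdot w_0(y)\big],$$
$$\theta_2=\sum_{n\ge1}\Big[\frac{v_n(x)\cdot v_n(y)}{D_{n-1}}-\frac{w_n(x)\cdot w_n(y)}{D_n}\Big]+\sum_{n\ge1}\frac1{D_n}\big[w_n(x)\cdot v_{n+1}(y)-v_{n+1}(x)\cdot w_n(y)\big].$$

**Step 7: equal colours give $p=0$.** Let $a=b$. Then $z_a\cdot z_b=1$, and we check that $\theta_1=\theta_2=0$.

* $\theta_1=0$: $v_1(y)$ is either $0$ or a multiple of some $u_1(a,i)\perp z_a$; likewise for $v_1(x)$.
* The second sum in $\theta_2$ vanishes: a nonzero term needs $x,y$ in consecutive levels, and these have disjoint colour sets.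
* The first sum is nonzero only if $x=(a,i,s)$, $y=(a,j,s')$ lie in the same $S_n$. Then $v_n(x)\cdot v_n(y)=ss'\frac{D_{n-1}}{\mu_n}\delta_{ij}$, because one colour gives orthonormal $u_n(a,i)$. By (4), $w_n(x)\cdot w_n(y)=ss'\frac{|I_n|}{\mu_n}(1-\kappa_n^{-1})\delta_{ij}=ss'\frac{D_n}{\mu_n}\delta_{ij}$. After division by $D_{n-1}$ and $D_n$ the two terms are equal, so the bracket is $0$.

Hence $p(x,y)=0$.

**Step 8: different colours give $p>\frac14$.** Let $a\ne b$.

* By (F2), each of the two terms of $\theta_1$ is at most $\frac1K\sqrt K\sqrt{2K}\,t_1$ in absolute value, so $|\theta_1|\le2\sqrt2/32<0.09$.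
* Let $x=(\iota,s)$, $y=(\iota',s')$ lie in the same $S_n$. Since $\iota\ne\iota'$ and $|I_n|/\kappa_n=D_{n-1}$, (4) gives $w_n(x)\cdot w_n(y)=-v_n(x)\cdot v_n(y)$. By (F1) and $D_n\ge D_{n-1}$,
$$|\theta_2|=\Big(\frac1{D_{n-1}}+\frac1{D_n}\Big)|v_n(x)\cdot v_n(y)|\le\frac2{D_{n-1}}\cdot\frac{D_{n-1}}{\mu_n}t_n=\frac18 .$$
* Let $x,y$ lie in consecutive levels $n,n+1$, in some order. By (F2),
$$|\theta_2|\le\frac1{D_n}\sqrt{\frac{D_n}{\mu_n}}\sqrt{\frac{D_n}{\mu_{n+1}}}\,t_{n+1}=\frac{t_{n+1}}{\sqrt{\mu_n\mu_{n+1}}}=\frac1{16\sqrt2}<\frac18 .$$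
* Otherwise $\theta_2=0$.

Since $z_a\cdot z_b\le\frac12$, we get $p(x,y)\ge1-\frac12-0.09-\frac18>\frac14$. As $\pi(y)>0$ everywhere, $P$ is a stochastic matrix with $P(x,y)=0\iff f(x)=f(y)$. This proves Proposition A. $\blacksquare$

**Remark (where the trace went).** Stop the sum in (6) before index $n$: let $q_n=1-\sum_{m<n}\frac1{D_m}\eta_m(x)\cdot\zeta_m(y)$ with $n\ge1$. By the computation in Step 5 this kernel still has row sums $1$ and square $\pi$. Since $p(x,x)=0$, we find $q_n(x,x)=0$ for $x\in S_m$, $m<n$, and $q_n(x,x)=|w_n(x)|^2/D_n=1/\mu_n$ for $x\in S_n$. For $x\in S_m$ with $m>n$ only $\eta_0$ and $\zeta_0$ survive and $q_n(x,x)=1-|z_{f(x)}|^2=0$. So the whole trace $\mu_n\cdot\frac1{\mu_n}=1$ sits on $S_n$, and moves out as $n$ grows.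

## Limits of the rows at high levels

To make a compact space we add one limit point per colour, so we need limits of the rows $P(x,\cdot)$ along each colour.

**Lemma B.** For $c\in C$ let $P_c(y)=\big(1-z_c\cdot z_{f(y)}+K^{-1/2}z_c\cdot v_1(y)\big)\pi(y)$. If $n\ge2$, $x\in S_n$ and $f(x)=c$, then $\|P(x,\cdot)-P_c\|\le2^{-n}$. Consequently $P_c$ is a probability on $S$, $P_c(f=c)=0$, and $P_cP=\pi$.

*Proof.* Since $n\ge2$, $v_1(x)=0$, and $\frac1Kw_0(x)=K^{-1/2}z_c$; so (7) gives $P(x,y)-P_c(y)=\theta_2(x,y)\pi(y)$. By Steps 7 and 8, $|\theta_2|\le\frac18$, and $\theta_2=0$ unless $y\in S_{n-1}\cup S_n\cup S_{n+1}$, a set of mass at most $4\cdot2^{-n}$. This gives the bound.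

Now let $n\to\infty$ through levels with $c\in C_n$ (all odd or all even $n$), taking $x\in S_n$ of colour $c$. Then $P_c$ is an $\ell^1$-limit of probabilities $P(x,\cdot)$ that give no mass to $\{f=c\}$ and satisfy $P(x,\cdot)P=\pi$. All three properties pass to the limit, the last because $\nu\mapsto\nu P$ is an $\ell^1$-contraction. $\blacksquare$

## One limit point per colour: proof of Theorem 1

**Step 1: the space.** Let $\Omega_0=S\sqcup\{\infty_c:c\in C\}$, $f(\infty_c)=c$, $h(x)=2^{-n}$ for $x\in S_n$, and $h(\infty_c)=0$. For $x\ne y$ let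
$$\mathsf d(x,y)=1\ \text{ if }f(x)\ne f(y),\qquad\mathsf d(x,y)=\max(h(x),h(y))\ \text{ if }f(x)=f(y),$$
and $\mathsf d(x,x)=0$.

**Step 2: $\mathsf d$ is a metric.** For $x\ne y$ we have $0<\mathsf d(x,y)\le1$, since each colour class has only one point with $h=0$. Let $x,y,z$ be distinct. If $f(y)$ differs from $f(x)$ or $f(z)$, then $\max(\mathsf d(x,y),\mathsf d(y,z))=1\ge\mathsf d(x,z)$. Otherwise all three colours are equal and $\mathsf d(x,z)=\max(h(x),h(z))\le\max(\mathsf d(x,y),\mathsf d(y,z))$. So $\mathsf d$ is even an ultrametric.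

**Step 3: compactness.** There are finitely many colour classes. In the class of $c$, $\mathsf d(x,\infty_c)=h(x)$, and since each $S_n$ is finite, all but finitely many points lie within any given positive distance of $\infty_c$. So every sequence in $\Omega_0$ has a convergent subsequence. Each $x\in S$ is isolated, since every other point is at distance at least $h(x)$. The space is countable.

**Step 4: the kernel.** Extend $P$ by $P(\infty_c,\cdot)=P_c$. Continuity in total variation has to be checked only at the points $\infty_c$, where it is Lemma B. By Proposition A and Lemma B, $P^2(x,\cdot)=\pi$ for every $x\in\Omega_0$ (all rows are carried by $S$, so $P^2(\infty_c,\cdot)=P_cP=\pi$). Also $f(X_1)\ne f(x)$, that is, $\mathsf d(x,X_1)=1$, $P_x$-almost surely for every $x$. $\blacksquare$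

## Planting the chain near $N$ accumulation points: part (d)

Let $p_c$, $c\in C$, be $N$ distinct accumulation points of $\Omega$, and choose $\tau>0$ with $\mathsf d(p_c,p_{c'})>6\tau$ for $c\ne c'$. The plan is to copy $S$ into $\Omega$, colour $c$ near $p_c$, and to let every point of $\Omega$ jump according to a mixture of rows. Mixtures of rows still satisfy $\nu P=\pi$.

**Step 1: embed $S$.** Enumerate $f^{-1}(c)$ level by level as $x_1,x_2,\dots$ and choose distinct points $\iota(x_j)\in B(p_c,\min(\tau,1/j))\setminus\{p_c\}$; this is possible because $p_c$ is an accumulation point. The balls $B(p_c,\tau)$ are disjoint, so $\iota:S\to\Omega$ is injective. Let $T_c=\iota(f^{-1}(c))\cup\{p_c\}$. It is closed, and all its points except $p_c$ are isolated in it.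

**Step 2: extend the rows of one colour continuously.** We want a continuous $F_c:\Omega\to\ell^1(S)$ with $F_c(\iota(x))=P(x,\cdot)$ and $F_c(p_c)=P_c$, whose values are convex combinations of these rows. Dugundji's extension theorem (*Pacific J. Math.* 1 (1951)) says that a continuous map from a closed subset $T$ of a metric space to a locally convex space extends continuously to the whole space, with values in the convex hull of the image of $T$. It provides $F_c$, because the map is continuous on $T_c$ by Lemma B. The set $T_c$ is so simple that there is also a direct formula. For $x\in f^{-1}(c)$ let $r_x=\frac13\operatorname{dist}(\iota(x),T_c\setminus\{\iota(x)\})>0$ and $\psi_x(y)=\max(0,1-\mathsf d(y,\iota(x))/r_x)$, and put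
$$F_c(y)=P_c+\sum_{x\in f^{-1}(c)}\psi_x(y)\big(P(x,\cdot)-P_c\big).$$
The balls $B(\iota(x),r_x)$ are disjoint, since a common point for $x\ne x'$ would give $\mathsf d(\iota(x),\iota(x'))<r_x+r_{x'}\le\frac23\mathsf d(\iota(x),\iota(x'))$. So at most one $\psi_x(y)$ is nonzero, and $F_c(y)$ is a convex combination of $P_c$ and one row of colour $c$. The values at $\iota(x)$ and at $p_c$ are as wanted, because $\mathsf d(\iota(x),p_c)\ge3r_x$.

*Continuity at $y\ne p_c$.* If $B(\iota(x),r_x)$ contains a point $y'$ with $\mathsf d(y',p_c)\ge\frac34\mathsf d(y,p_c)$, then $\frac34\mathsf d(y,p_c)\le\mathsf d(\iota(x),p_c)+r_x\le\frac43\mathsf d(\iota(x),p_c)$. Only finitely many $x$ satisfy this, so near $y$ the sum is a finite sum of continuous functions.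

*Continuity at $p_c$.* If $\psi_x(y)\ne0$, then $\mathsf d(\iota(x),p_c)\le r_x+\mathsf d(y,p_c)\le\frac13\mathsf d(\iota(x),p_c)+\mathsf d(y,p_c)$, so $\mathsf d(\iota(x),p_c)\le\frac32\mathsf d(y,p_c)$. As $y\to p_c$, the level of such $x$ tends to infinity, because each level has finitely many points and none is placed at $p_c$. So $\|F_c(y)-P_c\|\le\|P(x,\cdot)-P_c\|\to0$ by Lemma B.

**Step 3: glue.** Let $\varphi_c(y)=\min(1,\max(0,3-\mathsf d(y,p_c)/\tau))$. It is $1$ within distance $2\tau$ of $p_c$ and $0$ from distance $3\tau$ on; at most one $\varphi_c(y)$ is nonzero for each $y$. Fix $x_0\in S$ and put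
$$Q(y,\cdot)=\iota_*\Big[\sum_c\varphi_c(y)F_c(y)+\Big(1-\sum_c\varphi_c(y)\Big)P(x_0,\cdot)\Big].$$
$Q$ is continuous in total variation, and $Q(\iota(x),\cdot)=\iota_*P(x,\cdot)$.

**Step 4: mixing.** $Q(y,\cdot)=\iota_*\nu$, where $\nu$ is a finite convex combination of rows $P(x,\cdot)$ and $P_c$. Hence $\nu P=\pi$, and $Q^2(y,\cdot)=\sum_x\nu(x)Q(\iota(x),\cdot)=\iota_*(\nu P)=\iota_*\pi$.

**Step 5: restlessness with $\epsilon=\tau$.** All mass lands in $\bigcup_cB(p_c,\tau)$.

* If $\mathsf d(y,p_c)\le2\tau$, then $Q(y,\cdot)=\iota_*F_c(y)$, and $F_c(y)$ gives no mass to colour $c$. So the mass lies in $\bigcup_{c'\ne c}B(p_{c'},\tau)$, at distance more than $6\tau-2\tau-\tau=3\tau$ from $y$.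
* If $2\tau<\mathsf d(y,p_c)<3\tau$, points of $B(p_c,\tau)$ are at distance more than $\tau$ from $y$, and points of $B(p_{c'},\tau)$, $c'\ne c$, at distance more than $6\tau-3\tau-\tau=2\tau$.
* If $\mathsf d(y,p_c)\ge3\tau$ for all $c$, the distance exceeds $2\tau$.

Finally, an uncountable compact metric space has uncountably many accumulation points: by separability its set of isolated points is countable. This proves (d). $\blacksquare$

## From $N$ colours to three by looking back: part (b), "if"

With only three accumulation points we have room for three colours, each of which must change at every step. We trade colours for time: the new colour is computed from a window of past colours. Continuity is not needed here.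

**Step 1: reduce the number of colours in a word.** A *proper word* is a word whose adjacent letters are distinct. For a proper word over $\{1,\dots,q\}$, $q\ge4$, replace each letter $q$ having both neighbours by $\min(\{1,2,3\}\setminus\{\text{its two neighbours}\})$, and then delete the two end letters. For example, with $q=4$, the word $1\,4\,2\,4\,1\,2$ becomes $1\,3\,2\,3\,1\,2$ and then $3\,2\,3\,1$.

The result is proper over $\{1,\dots,q-1\}$. Indeed, a letter $q$ has no neighbour equal to $q$, so its neighbours are unchanged, and its new value differs from both. A letter $q$ at an end is deleted. Each resulting letter depends only on the corresponding old letter and its two neighbours.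

Apply this for $q=N,N-1,\dots,4$, that is, $r=N-3$ times. A proper word of length $2r+1$ becomes a single letter; this defines a map $G$ from proper words of length $2r+1$ to $\{1,2,3\}$. A proper word of length $2r+2$ becomes a proper word of length $2$, whose letters are the values of $G$ on the two subwords of length $2r+1$. So
$$G(c_0,\dots,c_{2r})\ne G(c_1,\dots,c_{2r+1})\quad\text{for every proper word }c_0\dots c_{2r+1}. \tag{8}$$

**Step 2: the window chain.** Identify $C$ with $\{1,\dots,N\}$. Let
$$S'=\{(x_0,\dots,x_{2r})\in S^{2r+1}:f(x_i)\ne f(x_{i+1})\text{ for all }i\},$$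
with transitions $(x_0,\dots,x_{2r})\to(x_1,\dots,x_{2r},y)$ of probability $P(x_{2r},y)$, and let $f'(x_0,\dots,x_{2r})=G(f(x_0),\dots,f(x_{2r}))$. Since $P(x_{2r},y)>0$ only if $f(y)\ne f(x_{2r})$, this is a chain $P'$ on the countable set $S'$. By (8), $f'$ changes at every step.

After $k'=2r+2$ steps the state is $(Y_2,\dots,Y_{2r+2})$, where $Y$ is the $P$-chain started at $Y_0=x_{2r}$. Since $P^2(x_{2r},\cdot)=\pi$, we have $Y_2\sim\pi$. By the Markov property the law $\pi'$ of the state does not depend on the start: $P'^{k'}(x,\cdot)=\pi'$ for all $x\in S'$.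

**Step 3: embed it.** Let $p_1,p_2,p_3$ be accumulation points of $\Omega$ with $\mathsf d(p_i,p_j)>6\tau>0$ for $i\ne j$. Choose an injection $\iota:S'\to\Omega$ with $\iota(f'^{-1}(i))\subset B(p_i,\tau)$; this is possible since $S'$ is countable and the balls are infinite and disjoint. Let $s_i\in f'^{-1}(i)$ (arbitrary in $S'$ if that set is empty). Put $Q(\iota(x),\cdot)=\iota_*P'(x,\cdot)$. For $y\notin\iota(S')$ put $Q(y,\cdot)=\iota_*P'(s_i,\cdot)$ if $y\in B(p_i,3\tau)$ (these balls are disjoint), and $Q(y,\cdot)=\iota_*P'(s_1,\cdot)$ otherwise. $Q$ takes countably many values, each on a Borel set, so it is a Borel kernel.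

**Step 4: mixing.** Every $Q(y,\cdot)$ equals $\iota_*P'(x,\cdot)$ for some $x\in S'$, and from then on the chain moves inside $\iota(S')$ by $P'$. So $Q^{k'}(y,\cdot)=\iota_*P'^{k'}(x,\cdot)=\iota_*\pi'$ for every $y$.

**Step 5: restlessness with $\epsilon=\tau$.** Let $y\in B(p_i,3\tau)$. Whether $y=\iota(x)$, in which case $f'(x)=i$, or $y\notin\iota(S')$, the measure $Q(y,\cdot)$ is carried by $\bigcup_{j\ne i}B(p_j,\tau)$, because $f'$ changes at every step; if colour $i$ is unused this is trivial. These points are at distance more than $6\tau-3\tau-\tau=2\tau$ from $y$. If $y$ lies in no $B(p_i,3\tau)$, it is at distance more than $2\tau$ from every point of $\bigcup_jB(p_j,\tau)$, which carries $Q(y,\cdot)$.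

So every compact metric space with at least three accumulation points carries a chain with both properties, for $k=k'=2(N-3)+2$. With the trace argument above, this proves (b) and completes the proof of Theorem 2. $\blacksquare$
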